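\title{Lattices in abelian locally definable groups over arbitrary o-minimal structures}

\begin{abstract}
Let $\mathcal U$ be a connected abelian locally definable group in a sufficiently saturated o-minimal structure, generated by a definably compact set. We prove that a compatible subgroup of $\mathcal U$ isomorphic to $\mathbb Z^k$ has $k\le\dim\mathcal U$, and that $\mathcal U$ contains a compatible copy of $\mathbb Z$ unless $\mathcal U$ is definable. We also show that every such subgroup extends to one of maximal rank, and that the subgroups of maximal rank are exactly those modulo which $\mathcal U$ is covered by a definable set. The structure is not assumed to expand a group or a field. Both main statements come from parity arguments of Borsuk--Ulam type, carried out in a complex of definable chains modulo $2$ whose boundary operator is defined by slicing down to dimension one.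
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Locally definable groups and their lattices}

Throughout, $\mathcal M=\langle M,<,\dots\rangle$ is a $\kappa$-saturated o-minimal structure, for $\kappa$ sufficiently large. The order is dense without endpoints, and nothing else is assumed: $\mathcal M$ need not expand a group or a field. \emph{Definable} means definable in $\mathcal M$ with parameters.

A \emph{locally definable group} is a group $\mathcal U$ whose universe is a countable union $\bigcup_{n\in\mathbb N}X_n$ of definable subsets of $M^h$, for some fixed $h$, such that the group operation is definable when restricted to each $X_m\times X_n$ (equivalently, to each definable subset of $\mathcal U\times\mathcal U$). We use the following terms.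
\begin{itemize}
\item $\dim\mathcal U$ is the maximum dimension of a definable subset of $\mathcal U$.
\item A subset $X\subseteq\mathcal U$ is \emph{compatible} if $X\cap Y$ is definable for every definable $Y\subseteq\mathcal U$.
\item $\mathcal U$ carries its standard group topology, recalled in (F1) of Section~\ref{sec:prelim}. It is \emph{connected} if $\emptyset$ and $\mathcal U$ are its only compatible subsets that are both open and closed.
\item A \emph{definable curve} is a definable continuous map on an interval $(a,b)$, where $a<b$ lie in $M\cup\{\pm\infty\}$. A definable set $X\subseteq\mathcal U$ is \emph{definably compact} if every definable curve in $X$ has limits in $X$ at both ends.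
\item $\mathcal U$ is \emph{definable} if its universe is a definable set.
\item A \emph{lattice of rank $k$} in $\mathcal U$ is a compatible subgroup isomorphic to $\mathbb Z^k$, $k\ge0$. The \emph{$\vee$-dimension} $\operatorname{vdim}\mathcal U$ is the largest rank of a lattice in $\mathcal U$ if there is a largest one, and $\infty$ otherwise.
\end{itemize}
By saturation a countable definable set is finite. So a subgroup $\Lambda\cong\mathbb Z^k$ is a lattice exactly when $\Lambda\cap Y$ is finite for every definable $Y\subseteq\mathcal U$. Definable sets thus play the part of bounded sets, and lattices the part of discrete subgroups of $\mathbb R^d$. All groups below are abelian and are written additively.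

\begin{example}\label{ex:V}
Let $\mathcal M$ be a $\kappa$-saturated nontrivial ordered divisible abelian group, which is o-minimal. Fix a positive element $1$ and identify $\mathbb Q$ with $\mathbb Q\cdot1$. Let $V=\bigcup_n[-n,n]$, a locally definable group of dimension $1$. By saturation every definable subset of $V$ lies in some $[-n,n]$, so $V$ is not definable.

The subgroup $\mathbb Z$ meets $[-n,n]$ in $2n+1$ points, so it is a lattice of rank $1$. If $0<\varepsilon<1/n$ for all $n$, then $\mathbb Z\varepsilon$ is an infinite subset of $[-1,1]$ and is not a lattice. No subgroup $\mathbb Z\lambda\oplus\mathbb Z\lambda'$ of rank $2$ is a lattice: if $|\lambda|,|\lambda'|\le c$ with $c\in\mathbb N$, the $(N+1)^2$ elements $i\lambda+j\lambda'$ with $0\le i,j\le N$ lie in $[-2cN,2cN]$, a union of $4cN$ intervals of length $1$. One of these intervals contains at least $(N+1)^2/4cN$ of the elements, and their differences lie in $[-1,1]$; as $N$ is arbitrary, the subgroup meets $[-1,1]$ in an infinite set. A lattice of higher rank would contain one of rank $2$, so $\operatorname{vdim}V=1=\dim V$.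

The group $K=[0,1)$ with addition modulo $1$ is definable, so a lattice in $K$ is finite, and $\operatorname{vdim}K=0$. Note that $V=[0,1]+\mathbb Z$ and $V/\mathbb Z\cong K$.
\end{example}

In this example the lattice $\mathbb Z$ accounts for the whole failure of $V$ to be definable. One is led to guess that this is the general picture: a group that is not definable grows in some direction, a lattice generator records that direction, and there are at most $\dim\mathcal U$ independent directions. The first theorem confirms the guess. Its statement was posed as Conjecture~B in \cite{lattices}.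

\begin{theorem}\label{thm:main}
Let $\mathcal U$ be a connected abelian locally definable group generated by a definably compact set.
\begin{enumerate}
\item[(1)] $\operatorname{vdim}\mathcal U\le\dim\mathcal U$. In particular, $\operatorname{vdim}\mathcal U$ is finite.
\item[(2)] If $\mathcal U$ is not definable, then $\operatorname{vdim}\mathcal U>0$.
\end{enumerate}
\end{theorem}

The second theorem describes the lattices of maximal rank. A map on $\mathcal U$ is \emph{definable on definable sets} if its restriction to every definable subset of $\mathcal U$ is definable.

\begin{theorem}\label{thm:compl}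
Let $\mathcal U$ be as in Theorem~\ref{thm:main}, $d=\dim\mathcal U$ and $k=\operatorname{vdim}\mathcal U$.
\begin{enumerate}
\item[(a)] Every lattice in $\mathcal U$ is contained in a lattice of rank $k$.
\item[(b)] Let $\Lambda$ be a lattice of rank $j$. There is a definable set $Y$ with $\mathcal U=Y+\Lambda$ if and only if $j=k$. In that case there are a definable group $G$ and a surjective homomorphism $\mathcal U\to G$ with kernel $\Lambda$ that is definable on definable sets. In particular, $k=0$ if and only if $\mathcal U$ is definable.
\item[(c)] For each $d\ge1$ all values $0\le k\le d$ occur, so the bound in Theorem~\ref{thm:main}(1) is sharp.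
\item[(d)] If $\mathcal M$ expands an ordered group, then Theorem~\ref{thm:main} and parts (a), (b) hold for every connected abelian locally definable group generated by any definable set.
\end{enumerate}
\end{theorem}

\begin{example}\label{ex:hyp}
Let $\mathcal M$ and $1$ be as in Example~\ref{ex:V}.

\emph{Connectedness is needed for (1).} The group $\mathbb Z\subseteq M$ has dimension $0$, so its topology is discrete; it is generated by the definably compact set $\{1\}$, and it is a lattice of rank $1$ in itself.

\emph{Generation by a definable set is needed for (2).} By saturation choose $0<a_0<a_1<\dots$ with $a_{n+1}>ia_n$ for all $i\in\mathbb N$, and let $W=\bigcup_n[-a_n,a_n]$, a locally definable group that is not definable. Its standard topology is the order topology, by (F4) below. A compatible clopen subset meets each $[-a_n,a_n]$ in a definable clopen subset, which is empty or the whole interval; so $W$ is connected. But $b\in[-a_n,a_n]$ gives $\mathbb Zb\subseteq[-a_{n+1},a_{n+1}]$, so no infinite subgroup $\cong\mathbb Z^k$ is a lattice and $\operatorname{vdim}W=0$.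
\end{example}

\subsection{Outline of the proof}

The hypotheses are first converted into a symmetric definable set $Z$ that generates $\mathcal U$ and whose points are joined to $0$ by definable paths of bounded size (Section~\ref{sec:paths}). The sumsets $Z(n)=Z+\dots+Z$ then give a word norm on $\mathcal U$.

For part (2) we need an element $b$ whose multiples leave every $Z(n)$. By saturation it is enough to find, in a fixed set $Z(w)$, elements whose first few multiples have large norm, and $2^\nu$-th roots of elements of norm $2^\nu$ have this property. Such roots are obtained by halving $\nu$ times. The point is to halve the size as well: a path from $0$ to $a$ can be cut at $d+1$ points and the pieces sorted into two groups with the same total increment (Sections~\ref{sec:halving} and~\ref{sec:lower}). The same argument enlarges any lattice $\Lambda$ for which $\mathcal U\ne Z(n)+\Lambda$ for all $n$.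

The counting argument of Example~\ref{ex:V} bounds the rank of lattices only when a lattice $\Lambda$ with $\mathcal U=Z(n)+\Lambda$ is already at hand, and the enlarging process yields one only if it stops. Part (1) says that it stops, and needs a different argument. A lattice of rank $k$ gives $k$ parity functions on $\mathcal U$. Their jump sets are nested, each has smaller dimension than the one before, and a map from a $k$-dimensional torus shows that the last one is not empty (Section~\ref{sec:upper}).

Both the halving and the nonemptiness are parity statements that one would prove with homology modulo $2$. With only an order to work with, we cannot subdivide at midpoints or build simplices, so Section~\ref{sec:chains} constructs the required chain complex directly from cell decomposition and generic points. Theorem~\ref{thm:compl} is proved in Section~\ref{sec:max}.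

\section{Standard facts}\label{sec:prelim}

\subsection{O-minimal structures}

A structure on a dense linear order $M$ without endpoints is \emph{o-minimal} if every definable subset of $M$ is a finite union of points and open intervals. The powers $M^e$ carry the product of the order topology. A \emph{cell} in $M$ is a point or an open interval. A cell in $M^{e+1}$ is either the graph of a continuous definable function on a cell $B\subseteq M^e$, or a band $(f,g)_B=\{(x,y):x\in B,\ f(x)<y<g(x)\}$, where $f<g$ are continuous definable functions on $B$ or the constants $\mp\infty$. The dimension of a cell is the number of interval or band steps in its construction, and the projection to the corresponding coordinates is a homeomorphism onto an open cell. We use the following textbook facts, in which $A$ is a set of parameters.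
\begin{itemize}
\item \emph{Monotonicity.} An $A$-definable function on an interval is continuous and either constant or strictly monotone on each of finitely many open subintervals, which are cut out by $A$-definable points. A continuous definable function maps intervals to intervals or points.
\item \emph{Cell decomposition.} Given finitely many $A$-definable subsets of $M^e$, there is a partition of $M^e$ into finitely many $A$-definable cells, each contained in or disjoint from each given set; we call it \emph{compatible} with the sets. It can be chosen so that a given definable function is continuous on each cell. The projection of a cell to the first $l$ coordinates is a cell, and the nonempty fibers of this projection are cells of one fixed dimension. The coordinates may be taken in any order.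
\item \emph{Dimension.} The dimension of a definable set is the largest dimension of a cell in it, and $\dim\emptyset=-\infty$. The dimension of a finite union is the maximum of the dimensions; a definable map does not raise dimension, and preserves it if its fibers are finite. A subset of $M^e$ has dimension $e$ if and only if it has interior.
\item \emph{Frontier inequality.} $\dim(\operatorname{cl}(C)\setminus C)<\dim C$ for definable $C\ne\emptyset$.
\end{itemize}

\subsection{Locally definable groups}

Let $\mathcal U$ be an abelian locally definable group and $d=\dim\mathcal U$. The dimension of a compatible set is the maximum dimension of a definable subset of it.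
\begin{itemize}
\item[(F1)] (\cite{PS}, \cite{BO}.) With its standard topology $\mathcal U$ is a Hausdorff topological group. It has a countable atlas of definable open sets $V_i$ with definable homeomorphisms $\varphi_i$ onto open subsets of $M^d$. By (F3), every definable subset of $\mathcal U$ lies in finitely many $V_i$.
\item[(F2)] If $B\subseteq\mathcal U$ is compatible, then so is $\operatorname{cl}(B)$, and $\dim(\operatorname{cl}(B)\setminus B)<\dim B$ if $B\ne\emptyset$. A definable subset of $\mathcal U$ of dimension $d$ has interior.
\item[(F3)] A definable set contained in a countable union of definable sets is contained in a finite subunion. Equivalently, a countable family of definable sets has a common point if every finite subfamily has one.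
\item[(F4)] Any two group topologies on $\mathcal U$ with atlases as in (F1) coincide.
\end{itemize}
Fact (F3) is saturation. For (F2), since $V_i$ is open, $\operatorname{cl}(B)\cap V_i$ is the closure in $V_i$ of the definable set $B\cap V_i$; it is definable, and the frontier inequality applies in the chart. A definable $Y\subseteq\mathcal U$ lies in finitely many $V_i$, which gives the first two claims, and if $\dim Y=d$ then some $\varphi_i(Y\cap V_i)$ has dimension $d$ and hence interior. For (F4), which is used only to identify the topology in examples, let $(V,\varphi)$ be a nonempty chart of the first topology. It is covered by finitely many charts of the second, so $\dim(V\cap V')=d$ for one of them, $(V',\varphi')$. By cell decomposition $\varphi'\circ\varphi^{-1}$ is continuous on a cell of dimension $d$ in $\varphi(V\cap V')$, which is open in $M^d$. So the identity homomorphism from the first topology to the second is continuous at a point, hence everywhere, and the same holds with the roles exchanged.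

If $X,Y\subseteq\mathcal U$ are definable, so is $X+Y$. So is $-X$: by (F3), $X$ is a finite union of sets $\{x\in X:\exists y\in X_n\ (x+y=0)\}$, and negation is definable on each. For a symmetric definable set $Z\ni0$ put $Z(0)=\{0\}$ and $Z(n)=Z+\dots+Z$ ($n$ summands). These sets are definable, symmetric and increasing, and $Z(n)+Z(n')=Z(n+n')$. If $\mathcal U=\bigcup_nZ(n)$, then by (F3) every definable subset of $\mathcal U$ lies in some $Z(n)$, and a subgroup $\Lambda\cong\mathbb Z^k$ is a lattice if and only if all the sets $\Lambda\cap Z(n)$ are finite.

\section{Paths and a generating set}\label{sec:paths}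

Two intervals of $M$ need not be in definable bijection, so to concatenate or reverse paths we allow their domains to be glued together. A \emph{definable interval} $I$ is obtained from closed intervals $[c_1,d_1],\dots,[c_p,d_p]$ with $c_i<d_i$ in $M\cup\{\pm\infty\}$, each taken with its order or the reverse order, by laying them in a row and identifying the last point of each with the first point of the next. To code $I$ as a definable set, fix distinct elements $\tau_1,\dots,\tau_p,\tau_0',\dots,\tau_p'$ of $M$, code $t\in(c_i,d_i)$ by $(t,\tau_i)$ and the $p+1$ endpoints by the pairs $(\tau_j',\tau_j')$. Then $I$ is a definable dense linear order, whose first and last points we denote by $0$ and $1$. Its definable subsets are finite unions of points and intervals of $I$, so its only definable clopen subsets are $\emptyset$ and $I$. A \emph{path} is a definable map $\gamma:I\to\mathcal U$ that is continuous for the order topology of $I$. Paths can be concatenated, reversed, translated, negated, and restricted to subintervals $[b,e]$ with $b<e$.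

We want to join points of a definable set by paths. Within one vertical fiber of a cell $(f,g)_B$ this is immediate, but to pass between fibers one needs a continuous section, and without addition there is no function $(f+g)/2$. Definable compactness offers a substitute: slide each point down its fiber to the limit at the lower end, which lies in a set of smaller dimension.

\begin{lemma}\label{lem:compactpaths}
Let $X\subseteq\mathcal U$ be definably compact. Every definable $Y\subseteq X$ has a finite partition into definable sets $Y_i$, with points $x_i\in X$, such that every point of $Y_i$ is joined to $x_i$ by a path in $X$.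
\end{lemma}

\begin{proof}
We use induction on $e=\dim Y$. If $e\le0$, partition $Y$ into points and use constant paths. Let $e\ge1$. Partition $Y$ into definable pieces lying in single charts, decompose their images in $M^d$ into cells, and project each cell homeomorphically onto an open cell. Pieces of dimension less than $e$ are covered by the induction hypothesis, so we may assume that there is a definable homeomorphism $\theta:C\to Y$ with $C=(f,g)_B$ an open cell in $M^e$.

For $x\in B$ the curve $y\mapsto\theta(x,y)$ on $(f(x),g(x))$ lies in $X$, so it has a limit $\mu(x)\in X$ as $y\to f(x)^+$, unique since $\mathcal U$ is Hausdorff. As $X$ lies in finitely many charts, the condition defining the limit is first-order, and $\mu$ is definable. The set $\mu(B)\subseteq X$ has dimension at most $e-1$. Let $\mu(B)=\bigsqcup_jN_j$, with points $n_j\in X$, be the partition given by induction, and put $Y_j=\theta(\{(x,y)\in C:\mu(x)\in N_j\})$. A point $\theta(x,y)\in Y_j$ is joined to $\mu(x)$ by the reverse of the path on $[f(x),y]$ that sends $f(x)$ to $\mu(x)$ and $t>f(x)$ to $\theta(x,t)$, and $\mu(x)$ is joined to $n_j$ in $X$.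
\end{proof}

\begin{lemma}\label{lem:Z}
Let $\mathcal U$ be as in Theorem~\ref{thm:main}. There are a symmetric definable set $Z\ni0$ with $\mathcal U=\bigcup_nZ(n)$ and an integer $n_0\ge1$ such that every $z\in Z$ is joined to $0$ by a path in $Z(n_0)$.
\end{lemma}

\begin{proof}
Let $X$ be a definably compact set that generates $\mathcal U$; we may take $X\neq\emptyset$, replacing $\emptyset$ by $\{0\}$. Let $X=X_1'\sqcup\dots\sqcup X_s'$ and $x_1,\dots,x_s$ be given by Lemma~\ref{lem:compactpaths} for $Y=X$, and put
\[Z=\{0\}\cup\bigcup_{i\le s}(X_i'-x_i)\cup\bigcup_{i\le s}(x_i-X_i').\]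
Translating a path in $X$ by $-x_i$, and negating it if necessary, we see that each $z\in Z$ is joined to $0$ by a path in $X-X$.

Let $P=\bigcup_nZ(n)$, a subgroup, and let $\Gamma$ be the countable subgroup generated by $x_1,\dots,x_s$. Since $X\subseteq\Gamma+P$, we have $\mathcal U=\Gamma+P$. It remains to remove $\Gamma$, and this is where connectedness enters. Let $\Gamma'\subseteq\Gamma$ be a set of representatives of the cosets of $P$ with $0\in\Gamma'$, so that $\mathcal U$ is the countable union of the sets $c+Z(n)$, $c\in\Gamma'$. By (F3) every definable $Y\subseteq\mathcal U$ lies in finitely many of them. For $Y$ of dimension $d$ this shows that some $Z(n)$ has dimension $d$, hence has interior by (F2); so the subgroup $P$ is open, and therefore also closed. For arbitrary $Y$, the sets $c+Z(n)$ with $c\ne0$ miss $P$, so $Y\cap P=Y\cap Z(N)$ for some $N$; thus $P$ is compatible. By connectedness $P=\mathcal U$. Finally $X-X\subseteq Z(n_0)$ for some $n_0\ge1$ by (F3).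
\end{proof}

For the rest of the paper, $\mathcal U$, $d$, $Z$ and $n_0$ are as in Lemma~\ref{lem:Z}, and for each $z\in Z$ we fix a path $\gamma_z:I_z\to Z(n_0)$ from $0$ to $z$. Concatenating translates of the $\gamma_z$, every element of $\mathcal U$ is joined to $0$ by a path. Connectedness and definable compactness will not be used again except through Lemma~\ref{lem:Z}.

\section{Definable chains modulo 2}\label{sec:chains}

In a simplicial complex, the boundary modulo $2$ of a $k$-chain consists of the $(k-1)$-simplices that are faces of an odd number of its $k$-simplices. This parity can be read off locally: cut by a subspace of codimension $k-1$ transverse to the face at an interior point $x$; the adjacent $k$-simplices become arcs ending at $x$, and one counts them. We take this as the definition, with coordinate slices as the cutting subspaces and generic points as the interior points of faces. Two things then need proof: that the parity does not depend on the slice, and that $\partial\partial=0$. Both reduce to a statement about $2$-dimensional sets, Lemma~\ref{lem:link}.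

\subsection{The line $R$ and generic points}

Let $R$ be a finite concatenation of points and open intervals of $M$, possibly reversed, coded as in Section~\ref{sec:paths} and forming a dense linear order without endpoints. Let $J\subseteq R$ be a closed bounded interval. The letters $A,A'$ denote finite sets of parameters from $M$ that contain those needed to define $R$, its order, $J$ and any points or maps that have been named. Let $R_A$ be the structure on $R$ whose basic relations are the $A$-definable subsets of the powers of $R$. A subset of $R^m$ is definable in $R_A$ over a finite set $B\subseteq R$ if and only if it is $(A\cup B)$-definable in $\mathcal M$. Every definable subset of $R$ is a finite union of points and intervals of $R$, so $R_A$ is o-minimal; it inherits saturation from $\mathcal M$. Since every definable subset of $R^m$ is $A$-definable for some $A$, the facts of Section~\ref{sec:prelim} apply to definable subsets of $R^m$.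

Let $\operatorname{dcl}(A)$ be the set of $A$-definable elements of $R$. Because of the order, it contains every finite $A$-definable subset of $R$. In an o-minimal structure $\operatorname{dcl}$ has the exchange property, so it gives a notion of independence. For $x\in R^m$ and $S\subseteq\{1,\dots,m\}$ let $x_S=(x_s)_{s\in S}$. A \emph{basis} of $x$ over $A$ is a maximal $S$ such that $x_S$ is independent over $A$; then all coordinates of $x$ lie in $\operatorname{dcl}(A\cup x_S)$. All bases have the same size $\dim(x/A)$, they are the bases of a matroid on $\{1,\dots,m\}$, and $\dim(xy/A)=\dim(x/A\cup y)+\dim(y/A)$. We call $x$ an \emph{$e$-point over $A$} if $\dim(x/A)=e$. For $C\subseteq R^m$ the \emph{slice} of $C$ through $x$ along $S$ is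
\[C|_{S,x}=\{z\in C:z_S=x_S\},\qquad\text{and}\qquad C^{s,v}=\{z\in C:z_s=v\}.\]
Let $C\subseteq R^m$ be $A$-definable.
\begin{itemize}
\item[(G0)] $\dim C=\max\{\dim(x/A):x\in C\}$. So two $A$-definable sets of dimension at most $e$ differ by a set of dimension less than $e$ if and only if they contain the same $e$-points over $A$.
\item[(G1)] If $\dim(x_S/A)=|S|$, then $\dim C|_{S,x}\le\dim C-|S|$.
\item[(G2)] If $x\in\operatorname{cl}(C)\setminus C$, then $\dim(x/A)<\dim C$.
\item[(G3)] Given finitely many nonempty open intervals of $R$, one can choose an element in each so that the chosen elements are independent over $A$.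
\end{itemize}
Fact (G0) is the standard description of dimension in a saturated o-minimal structure. For (G1), apply (G0) over $A\cup x_S$ to get $z\in C|_{S,x}$ with $\dim(z/A\cup x_S)=\dim C|_{S,x}$; then $\dim C\ge\dim(z/A)=|S|+\dim C|_{S,x}$. Fact (G2) follows from (G0) and the frontier inequality. For (G3), choose the elements one at a time, each outside $\operatorname{dcl}$ of $A$ and the earlier ones, which saturation allows.

\subsection{Graphs}

An \emph{arc} is the image $\Delta$ of a definable continuous map $\alpha:(a,b)\to J^m$, with $a<b$ in $R$, at least one of whose coordinates is strictly monotone. Reparametrizing by such a coordinate $s$, we may assume that $\alpha_s(t)=t$ and $a,b\in J$. Then $\alpha$ is a homeomorphism onto $\Delta$, and $\Delta$ is definably connected. By monotonicity, and since $J$ is closed and bounded, $\alpha$ extends continuously to $[a,b]$. The image of $[a,b]$ is the graph of a continuous map on a closed interval, hence closed. So $\operatorname{fr}(\Delta)=\operatorname{cl}(\Delta)\setminus\Delta$ consists of exactly two points, $\alpha(a)$ and $\alpha(b)$, the \emph{ends} of $\Delta$. Every $1$-dimensional cell in $J^m$ is an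 arc.

Let $G\subseteq J^m$ be definable with $\dim G\le1$. By cell decomposition $G$ is, up to a finite set, a disjoint union of arcs $\Delta_1,\dots,\Delta_p$. Put
\[e_G(y)=|\{l:y\in\operatorname{fr}(\Delta_l)\}|,\qquad\partial_1G=\{y\in J^m:e_G(y)\text{ is odd}\}.\]

\begin{lemma}\label{lem:graphs}
The finite set $\partial_1G$ does not depend on the decomposition and does not change if $G$ is changed in a finite set. For definable $G,G'\subseteq J^m$ of dimension at most $1$:
\begin{enumerate}
\item[(B1)] $|\partial_1G|$ is even;
\item[(B2)] $\partial_1(G\triangle G')=\partial_1G\,\triangle\,\partial_1G'$;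
\item[(B3)] $\partial_1G\subseteq\operatorname{cl}(G)$;
\item[(B4)] if $O$ is open and $G\cap O=G'\cap O$, then $\partial_1G\cap O=\partial_1G'\cap O$;
\item[(B5)] if $(G_u)_{u\in R^l}$ is an $A$-definable family of subsets of $J^m$, then the set $\{(u,y):\dim G_u\le1,\ y\in\partial_1G_u\}$ is $A$-definable.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $G\triangle G'$ be finite, and take a decomposition of each set. Let $\Pi$ be the finite set consisting of the points omitted by either decomposition, the points of $G\triangle G'$ and all ends of arcs. Deleting a point $y$ from an arc leaves two arcs and raises $e(y)$ by $2$, so parities do not change when the points of $\Pi$ are deleted from all arcs. Now both decompositions partition the same set $G\setminus\Pi=G'\setminus\Pi$ into finitely many arcs with ends in $\Pi$. Each of these arcs is closed in $G\setminus\Pi$, hence also open in it, and is definably connected. So in both cases the arcs are the definably connected components of $G\setminus\Pi$, and the two sets of odd points agree.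

(B1) holds because $\sum_ye_G(y)=2p$. For (B2), decompose $G\cap G'$, $G\setminus G'$ and $G'\setminus G$; with the resulting decompositions, $e_G+e_{G'}=e_{G\triangle G'}+2e_{G\cap G'}$. (B3) holds by definition. For (B4), the closure of $G\triangle G'$ misses $O$; apply (B3) and (B2). For (B5), take an $A$-definable cell decomposition compatible with $\{(u,z):z\in G_u\}$, with the $u$-coordinates first. If $\dim G_u\le1$, the fibers over $u$ of the cells in this set are empty, points or arcs, and they partition $G_u$. So $y\in\partial_1G_u$ if and only if $y$ lies in the frontier of an odd number of the $1$-dimensional fibers, which is a first-order condition on $(u,y)$ over $A$.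
\end{proof}

\subsection{The boundary of a $k$-dimensional set}

The definable subsets of $J^m$ of dimension at most $k$ form an $\mathbb F_2$-vector space under $\triangle$. Let $\mathcal C_k$ be its quotient by the subspace of sets of dimension less than $k$, and let $[C]$ be the class of $C$. Thus $\mathcal C_0$ is the space of finite subsets of $J^m$. If $[C]=[C']$, then also $[C\cap C']=[C]$, and $[C\cap W]=[C'\cap W]$ for every definable $W$.

Let $k\ge1$ and $\dim C\le k$. For $S\subseteq\{1,\dots,m\}$ with $|S|=k-1$ put
\[D_S(C)=\{x\in J^m:\dim C|_{S,x}\le1,\ x\in\partial_1(C|_{S,x})\},\qquad\partial_kC=\bigcup_{|S|=k-1}D_S(C).\]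
For $k=1$ only $S=\emptyset$ occurs, and $\partial_1$ has its earlier meaning. We write $D_s$ for $D_{\{s\}}$. By (B5), $D_S(C)$ is definable over the parameters of $C$. By (B3), $\partial_kC\subseteq\operatorname{cl}(C)$. The points of $D_S(C)$ with a given value of $x_S$ form a finite set. Hence $\dim\partial_kC\le k-1$, and if $C$ is $A$-definable and $x\in D_S(C)$ is a $(k-1)$-point over $A$, then $S$ is a basis of $x$.

\begin{example}\label{ex:triangle}
Let $J=[p,q]$ and let $C=\{(x_1,x_2)\in J^2:x_1\le x_2\}$ be a triangle, $k=2$. The slices along $\{1\}$ are the segments $\{x_1\}\times[x_1,q]$, so up to a finite set $D_1(C)$ is the union of the diagonal and the top side. The slices along $\{2\}$ are the segments $[p,x_2]\times\{x_2\}$, and $D_2(C)$ is the union of the diagonal and the left side. Neither set is the whole boundary, which is why we take a union over $S$. A $1$-point of the top side has the single basis $\{1\}$, and a $1$-point of the left side has the single basis $\{2\}$. A $1$-point of the diagonal has both bases, and the two slices through it give the same answer. The three sides meet in pairs at the corners, so $\partial_1\partial_2C=\emptyset$.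
\end{example}

The agreement on the diagonal in this example is the general rule (Proposition~\ref{prop:consistency}). To prove it we must compare slices of a $2$-dimensional set $G$ in different coordinate directions. The faces of a box are such slices, and they fit together into a closed surface: $G$ meets the boundary of a generic box in a graph, to which (B1) applies. For a box $B=\prod_{i=1}^m[l_i,r_i]\subseteq R^m$ with $l_i<r_i$ we call $l_s,r_s$ the \emph{face values} of the coordinate $s$. For a face value $v$ of $s$, the \emph{open face} is $\phi_{s,v}=\{z:z_s=v,\ l_i<z_i<r_i\text{ for }i\ne s\}$, and $\operatorname{bd}B$ is the set of points of $B$ with some coordinate equal to one of its face values. The open faces are pairwise disjoint.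

\begin{lemma}\label{lem:link}
Let $G\subseteq J^m$ be $A$-definable with $\dim G\le2$, and let $B$ be a box whose $2m$ face values are independent over $A$. Then $\dim G^{s,v}\le1$ for every face value $v$ of every coordinate $s$, and $\sum_{s,v}|\partial_1(G^{s,v})\cap\phi_{s,v}|$ is even.
\end{lemma}

\begin{proof}
The first claim is (G1). Let $L=G\cap\operatorname{bd}B\subseteq\bigcup_{s,v}G^{s,v}$. Then $\dim L\le1$, the number $|\partial_1L|$ is even by (B1), and $\partial_1L\subseteq\operatorname{bd}B$ by (B3). A point of $\phi_{s,v}$ has an open neighborhood in which $\operatorname{bd}B$ coincides with $\{z_s=v\}$, hence $L$ with $G^{s,v}$; by (B4), $\partial_1L\cap\phi_{s,v}=\partial_1(G^{s,v})\cap\phi_{s,v}$. A point of $\operatorname{bd}B$ in no open face has two coordinates equal to face values. So it suffices to show that no such point lies in $\partial_1L$.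

Let $z\in\operatorname{cl}(L)$ have $z_s=v$ and $z_{s'}=v'$, with $s\ne s'$ and face values $v,v'$. Then $\dim(z/A)\ge2$ and $z\in\operatorname{cl}(G)$, so $z\in G$ by (G2), and $z$ is a $2$-point by (G0). No third coordinate of $z$ is a face value, since that would give $\dim(z/A)\ge3$; so $l_i<z_i<r_i$ for $i\ne s,s'$. Take an $A$-definable cell decomposition compatible with $G$, with the coordinates $s,s'$ first, and let $\Omega\subseteq G$ be the cell containing $z$. Its projection to the $(s,s')$-plane is an $A$-definable cell containing the $2$-point $(v,v')$, so it is open. As $\dim\Omega\le2$, the cell $\Omega$ is the graph of a continuous map $g$ on this projection. No other cell $\Omega'\subseteq G$ has $z$ in its closure, since (G2) would give $\dim(z/A)<\dim\Omega'\le2$.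

Choose an open box $O=Q\times Q'\ni z$, with $Q$ in the coordinates $s,s'$, such that $G\cap O=\Omega\cap O$ and $Q'\subseteq\prod_{i\ne s,s'}(l_i,r_i)$. Shrink $Q$ so that it lies in the domain of $g$, satisfies $g(Q)\subseteq Q'$, and meets only the two sides of the rectangle $[l_s,r_s]\times[l_{s'},r_{s'}]$ through the corner $(v,v')$, containing no other corner. Then $G\cap O$ is the graph of $g$ over $Q$, and $L\cap O$ is the graph of $g$ over the part of the boundary of the rectangle in $Q$. This part is the corner together with two open segments, so $L\cap O$ is $z$ together with two arcs, each with an end at $z$ by continuity of $g$. Hence $z\notin\partial_1(L\cap O)$, and $z\notin\partial_1L$ by (B4).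
\end{proof}

\begin{proposition}\label{prop:consistency}
Let $C\subseteq J^m$ be $A$-definable with $\dim C\le k$, and let $x\in J^m$ be a $(k-1)$-point over $A$. If $S,S'$ are bases of $x$, then $x\in D_S(C)$ if and only if $x\in D_{S'}(C)$. Consequently, for every basis $S$ of $x$,
\begin{equation}\label{eq:slice}
x\in\partial_kC\iff x\in\partial_1(C|_{S,x}).
\end{equation}
\end{proposition}

\begin{proof}
\emph{Reduction to $k=2$.} Any two bases of a matroid are linked by a sequence of bases in which consecutive ones differ by one exchange. So let $S=T\cup\{i\}$ and $S'=T\cup\{j\}$ with $i\ne j$ outside $T$. Put $A'=A\cup x_T$ and $G=C|_{T,x}$, an $A'$-definable set with $\dim G\le2$ by (G1). Then $x$ is a $1$-point over $A'$ and $x_i,x_j\notin\operatorname{dcl}(A')$. Since $C|_{S,x}=G^{i,x_i}$ and $C|_{S',x}=G^{j,x_j}$, we must show that $x\in D_i(G)$ if and only if $x\in D_j(G)$. The sets $D_s(G)$, $1\le s\le m$, are $A'$-definable of dimension at most $1$.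

\emph{An arc through $x$.} All coordinates of $x$ are values at $x_i$ of $A'$-definable functions, so $x$ lies in an $A'$-definable subset of $J^m$ of dimension $1$. Take an $A'$-definable cell decomposition compatible with this set and all $D_s(G)$. The cell containing $x$ is an arc. Subdividing it at finitely many $A'$-definable points, none of which is $x$, we obtain an $A'$-definable arc $\Delta\ni x$, parametrized by an $A'$-definable homeomorphism $\alpha:(a,b)\to\Delta$ each of whose coordinates is constant or strictly monotone. The coordinates $\alpha_i,\alpha_j$ are not constant, since a constant value would lie in $\operatorname{dcl}(A')$. For each $s$ either $\Delta\subseteq D_s(G)$ or $\Delta\cap D_s(G)=\emptyset$; let $\varepsilon_s=1$ or $0$ accordingly. Every other piece of the subdivided decomposition that lies in some $D_s(G)$ has dimension at most $1$, so by (G2) it does not have $x$ in its closure. Hence there is an open box $O=\prod_s(p_s,q_s)\ni x$ with $D_s(G)\cap O\subseteq\Delta$ for all $s$.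

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[dashed] (0,0) rectangle (6,4.2);
\draw[thick] (0.6,1.0) rectangle (4.2,3.5);
\draw[domain=-0.4:6.3,smooth,variable=\x] plot ({\x},{0.1*\x*\x+0.4});
\fill (1.2,0.544) circle (1.5pt) node[below] {$\alpha(t_1)$};
\fill (2.449,1.0) circle (1.5pt) node[below right] {$\alpha(\tau_1)$};
\fill (3.2,1.424) circle (1.5pt) node[above left] {$x$};
\fill (4.2,2.164) circle (1.5pt) node[right] {$\alpha(\tau_2)$};
\fill (5.2,3.104) circle (1.5pt) node[above left] {$\alpha(t_2)$};
\node at (1.0,3.1) {$B$};
\node at (0.3,3.9) {$O$};
\end{tikzpicture}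
\caption{An arc through $x$ along which the coordinates $i$ (horizontal) and $j$ (vertical) both increase. The box $B$ inside the open box $O$ is chosen so that the arc enters $B$ through a face on which coordinate $j$ is constant and leaves it through a face on which coordinate $i$ is constant.}
\label{fig:box}
\end{figure}

\emph{A box that $\Delta$ enters by a $j$-face and leaves by an $i$-face} (Figure~\ref{fig:box}). Let $\alpha(t_0)=x$, and choose $t_1<t_0<t_2$ with $\alpha([t_1,t_2])\subseteq O$. We require $[l_s,r_s]\subseteq(p_s,q_s)$ for all $s$, and
\begin{itemize}
\item $\alpha_i([t_1,t_0])\subseteq(l_i,r_i)$ and $\alpha_i(t_2)\notin[l_i,r_i]$;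
\item $\alpha_j([t_0,t_2])\subseteq(l_j,r_j)$ and $\alpha_j(t_1)\notin[l_j,r_j]$;
\item $\alpha_s([t_1,t_2])\subseteq(l_s,r_s)$ for $s\ne i,j$.
\end{itemize}
By monotonicity these conditions only confine each face value to a nonempty open interval. For instance, they read $l_i\in(p_i,\alpha_i(t_1))$, $r_i\in(\alpha_i(t_0),\alpha_i(t_2))$ if $\alpha_i$ increases, and $l_i\in(\alpha_i(t_2),\alpha_i(t_0))$, $r_i\in(\alpha_i(t_1),q_i)$ if it decreases; for $j$ the roles of $t_1$ and $t_2$ are exchanged. By (G3) choose the face values independent over $A'$. There is $\tau_2\in(t_0,t_2)$ such that $\alpha_i(t)$ lies in $(l_i,r_i)$ for $t_1\le t<\tau_2$, is a face value at $\tau_2$, and lies outside $[l_i,r_i]$ for $t>\tau_2$. There is $\tau_1\in(t_1,t_0)$ such that $\alpha_j(t)$ lies in $(l_j,r_j)$ for $\tau_1<t\le t_2$, is a face value at $\tau_1$, and lies outside $[l_j,r_j]$ for $t<\tau_1$. So $\Delta\cap B=\alpha([\tau_1,\tau_2])$, and $\Delta\cap\operatorname{bd}B$ consists of $\alpha(\tau_2)$, in an open $i$-face, and $\alpha(\tau_1)$, in an open $j$-face.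

\emph{Counting.} For a face value $v$ of $s$ we have $\dim G^{s,v}\le1$, so $\partial_1(G^{s,v})=D_s(G)\cap\{z_s=v\}$. As $B\subseteq O$, the set $D_s(G)\cap B$ is $\Delta\cap B$ if $\varepsilon_s=1$ and is empty otherwise. So the sum in Lemma~\ref{lem:link} equals $\varepsilon_i+\varepsilon_j$, and $\varepsilon_i=\varepsilon_j$.

For \eqref{eq:slice}, if $x\in\partial_kC$ then $x\in D_{S'}(C)$ for some $S'$, which is a basis, so $x\in D_S(C)$; the converse holds by definition; and $\dim C|_{S,x}\le1$ by (G1).
\end{proof}

\begin{lemma}\label{lem:dd2}
If $G\subseteq J^m$ is definable with $\dim G\le2$, then $\partial_1\partial_2G=\emptyset$.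
\end{lemma}

\begin{proof}
Let $G$ be $A$-definable, $N=\partial_2G=\bigcup_sD_s(G)$ and $y\in J^m$. We show that $e_N(y)$ is even by counting, in a small generic box around $y$, the points where the arcs of $N$ that start at $y$ leave the box.

Decompose $N$ into a finite set and arcs that do not contain $y$ and have each coordinate constant or strictly monotone. For each arc with an end at $y$, let $\beta_\eta:(a_\eta,c_\eta]\to N$ parametrize an end piece with limit $y$ at $a_\eta$; there are $e_N(y)$ such pieces, and they are disjoint. What remains of $N\setminus\{y\}$ is a finite set, arcs with no end at $y$, and the far parts of the arcs with an end at $y$; the closure of this remainder does not contain $y$. Choose an open box $O\ni y$ that misses the remainder and all points $\beta_\eta(c_\eta)$, and by (G3) a box $B\subseteq O$ with $l_s<y_s<r_s$ and face values independent over $A$. Along $\beta_\eta$ each coordinate either stays equal to $y_s$ or moves strictly monotonically away from $y_s$; in the second case it reaches a face value at most once and is outside $[l_s,r_s]$ afterwards. Since $\beta_\eta(c_\eta)\notin B$, some coordinate does reach a face value, and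 if $\tau$ is the first parameter at which this happens, then $\beta_\eta$ is in the interior of $B$ before $\tau$, on $\operatorname{bd}B$ at $\tau$, and outside $B$ after $\tau$. Hence $|N\cap\operatorname{bd}B|=e_N(y)$.

Let $z\in N\cap\operatorname{bd}B$, with $z_s=v$ a face value. Since $\dim N\le1$ and $v\notin\operatorname{dcl}(A)$, the point $z$ is a $1$-point over $A$ with basis $\{s\}$, and no other coordinate of $z$ is a face value. So $z\in\phi_{s,v}$, and $z\in\partial_1(G^{s,v})$ by \eqref{eq:slice}. Conversely, $\partial_1(G^{s,v})\cap\phi_{s,v}\subseteq D_s(G)\cap\operatorname{bd}B\subseteq N\cap\operatorname{bd}B$. So $e_N(y)$ is the sum in Lemma~\ref{lem:link}, which is even.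
\end{proof}

Suppose that $J=[-1,1]$ carries a definable order-reversing involution $t\mapsto-t$. A \emph{sign change} of $J^m$ is a map that applies this involution to some of the coordinates and fixes the others. Sign changes are definable homeomorphisms and act linearly on $\mathcal C_k$.

\begin{proposition}\label{prop:complex}
For $k\ge1$ the map $C\mapsto\partial_kC$ induces a linear map $\partial:\mathcal C_k\to\mathcal C_{k-1}$, and:
\begin{enumerate}
\item[(a)] $\partial\partial=0$;
\item[(b)] $|\partial c|$ is even for $c\in\mathcal C_1$;
\item[(c)] $\partial[C]$ has a representative contained in $\operatorname{cl}(C)$;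
\item[(d)] if $J$ carries an involution as above, $\partial$ commutes with sign changes.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $C,C'$ be $A$-definable of dimension at most $k$, and let $x$ be a $(k-1)$-point over $A$ with basis $S$. Slicing commutes with $\triangle$, so by \eqref{eq:slice} and (B2), $x\in\partial_k(C\triangle C')$ if and only if $x\in\partial_kC\,\triangle\,\partial_kC'$. By (G0), $[\partial_k(C\triangle C')]=[\partial_kC]+[\partial_kC']$. If $\dim C<k$, then $C|_{S,x}$ is finite by (G1), so $x\notin\partial_kC$, and $[\partial_kC]=0$. Thus $\partial$ is well defined and linear. Part (b) is (B1), and (c) was noted after the definition of $\partial_k$. A sign change $g$ maps arcs to arcs and $C|_{S,x}$ to $(gC)|_{S,gx}$, so $D_S(gC)=gD_S(C)$, which gives (d).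

For (a), let $k\ge2$, let $x$ be a $(k-2)$-point over $A$ with basis $S$, and put $A'=A\cup x_S$ and $G=C|_{S,x}$, so $\dim G\le2$. The sets $(\partial_kC)|_{S,x}$ and $\partial_2G$ are $A'$-definable, have dimension at most $1$, and lie in the closed set $\{z:z_S=x_S\}$. Let $y$ be a $1$-point over $A'$ in this closed set, with basis $\{s\}$. Then $y$ is a $(k-1)$-point over $A$ with basis $S\cup\{s\}$, and $C|_{S\cup\{s\},y}=G^{s,y_s}$. By \eqref{eq:slice}, for $C$ over $A$ and for $G$ over $A'$, each of the statements $y\in\partial_kC$ and $y\in\partial_2G$ is equivalent to $y\in\partial_1(G^{s,y_s})$. So the two sets differ by a finite set, by (G0), and $\partial_1\bigl((\partial_kC)|_{S,x}\bigr)=\partial_1\partial_2G=\emptyset$ by Lemma~\ref{lem:dd2}. By \eqref{eq:slice} for $\partial_kC$, we get $x\notin\partial_{k-1}\partial_kC$. So $\partial_{k-1}\partial_kC$ has no $(k-2)$-point over $A$ and its class is $0$.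
\end{proof}

\subsection{Cutting cycles and free actions}

For a closed definable $\Xi\subseteq J^m$ let $\mathcal C_k(\Xi)\subseteq\mathcal C_k$ be the subspace of classes with a representative in $\Xi$. By Proposition~\ref{prop:complex}(c), $\partial$ maps $\mathcal C_k(\Xi)$ to $\mathcal C_{k-1}(\Xi)$. A chain $z\in\mathcal C_k$, $k\ge1$, is a \emph{cycle} if $\partial z=0$. The next two lemmas are the moves used in both parity arguments.

\begin{lemma}\label{lem:cut}
Let $k\ge1$, and let $z=[Y]\in\mathcal C_k$ be a cycle with $Y\subseteq W_0\sqcup W_1$, where $W_0,W_1\subseteq J^m$ are disjoint definable sets. Then $\partial[Y\cap W_0]=\partial[Y\cap W_1]$, and this class has a representative in $\operatorname{cl}(W_0)\cap\operatorname{cl}(W_1)$.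
\end{lemma}

\begin{proof}
The equality holds since $[Y\cap W_0]+[Y\cap W_1]=z$. By Proposition~\ref{prop:complex}(c) the class has a representative in $\operatorname{cl}(W_0)$ and one in $\operatorname{cl}(W_1)$; their intersection is again a representative.
\end{proof}

\begin{lemma}\label{lem:free}
Let $E$ be a finite group of sign changes acting freely on a closed definable set $\Xi\subseteq J^m$, and let $\mathcal N=\sum_{g\in E}g$. If $c\in\mathcal C_k(\Xi)$ is $E$-invariant, then $c=\mathcal Ne$ for some $e\in\mathcal C_k(\Xi)$.
\end{lemma}

\begin{proof}
Let $C\subseteq\Xi$ represent $c$. Each $gC$ represents $c$, hence so does $\bigcap_ggC$; thus we may assume that $C$ is $E$-invariant as a set. Let $P$ be the definable set of points of $\Xi$ that are lexicographically least in their orbit. By freeness $C$ is the disjoint union of the sets $g(C\cap P)$, so $e=[C\cap P]$ works.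
\end{proof}

\subsection{Spheres}\label{subsec:spheres}

Let $I=[0,1]$ be a definable interval. Let $J=[-1,1]$ consist of two copies of $I$ glued at $0$, the negative copy reversed, and let $R$ be $J$ with an open interval of $M$ attached at each end. Exchanging the copies gives an order-reversing involution $t\mapsto-t$ of $J$ with the single fixed point $0$, and $|t|=\max(t,-t)$ defines a continuous map $J\to I$. The points $0,\pm1$ lie in $\operatorname{dcl}(A)$ by our convention on $A$. In $J^{n+1}$, with coordinates $t_0,\dots,t_n$, put for $0\le k\le n$
\[S_k=\{t:\max_{i\le k}|t_i|=1,\ t_i=0\text{ for }i>k\},\qquad H_k=S_k\cap\{t_k\ge0\}.\]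
These are closed sets of dimension $k$: the surface of a cube and its upper half. Let $\sigma t=-t$, a sign change acting freely on $S_n$.

In two coordinates, the square $\max(|t_0|,|t_1|)=1$ consists of four open sides and four corners, each corner being an end of two sides, so its $\partial_1$ is empty. Its upper half consists, up to a finite set, of the top side and the two segments $t_0=\pm1$, $0<t_1<1$; the corners $(\pm1,1)$ are ends of two arcs and the points $(\pm1,0)$ of one, so its $\partial_1$ is $\{(\pm1,0)\}$. The same count applies to copies of these curves in a coordinate plane of $J^m$ with the other coordinates constant, and by (B2) to disjoint unions of finitely many copies.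

\begin{lemma}\label{lem:sphere}
$(1+\sigma)[H_k]=[S_k]$ for $0\le k\le n$, and $\partial[H_k]=[S_{k-1}]$ for $1\le k\le n$. In particular, $[S_n]$ is a cycle if $n\ge1$.
\end{lemma}

\begin{proof}
The set $H_k\triangle\sigma H_k$ is $S_k\setminus S_{k-1}$ for $k\ge1$ and $S_0$ for $k=0$, which gives the first claim. Both $\partial_kH_k$ and $S_{k-1}$ lie in $H_k$. Let $x\in H_k$ be a $(k-1)$-point over $A$ with basis $S$. For $l\in S$ we have $x_l\notin\{0,\pm1\}$, so $S=\{0,\dots,k\}\setminus\{i,j\}$ with $i<j$, and $|x_l|<1$ on $S$. If $k\in S$, then $x_k>0$, so $x\notin S_{k-1}$; the slice $H_k|_{S,x}$ is a square in the coordinates $i,j$, so $x\notin\partial_kH_k$ by \eqref{eq:slice}. If $j=k$, the slice is an upper half square in the coordinates $i,k$, and its $\partial_1$ is the set of its points with $t_k=0$; so $x\in\partial_kH_k$ if and only if $x_k=0$, that is, $x\in S_{k-1}$. Now (G0) gives the second claim, and $\partial[S_n]=(1+\sigma)\partial[H_n]=(1+\sigma)[S_{n-1}]=0$.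
\end{proof}

\section{Halving along a path}\label{sec:halving}

Let $\gamma:I\to\mathcal U$ be a path from $0$ to $a$. We look for $b$ with $2b=a$ that is built from pieces of $\gamma$. A single point of the path need not do.

\begin{example}\label{ex:L}
In $V^2$, with $V$ as in Example~\ref{ex:V}, let $I=[0,1]\subseteq M$, and let $\gamma(s)=(2s,0)$ for $s\le\frac12$ and $\gamma(s)=(1,2s-1)$ for $s\ge\frac12$, so $a=(1,1)$. The point $(\frac12,\frac12)$ is not on the path. But cut $I$ at $\frac14$ and $\frac34$. The increment of $\gamma$ over the middle piece is $(1,\frac12)-(\frac12,0)=(\frac12,\frac12)$, and the increments over the two outer pieces add up to $(\frac12,0)+(0,\frac12)$. So the pieces fall into two groups, each with total increment $a/2$.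
\end{example}

The ways of cutting $I$ and assigning signs to the pieces are parametrized by a sphere. With $J$ built from $I$ as in Section~\ref{subsec:spheres}, a point $t\in S_n$ gives cut points $m_{-1}=0$ and $m_i=\max_{j\le i}|t_j|$, so that $0=m_{-1}\le m_0\le\dots\le m_n=1$, and the piece $[m_{i-1},m_i]$ gets the sign of $t_i$. When $t_i$ passes through $0$ the piece is degenerate, so the change of sign does no harm. The cutting in Example~\ref{ex:L} is given by $t=(-\frac14,\frac34,-1,0)\in S_3$. Let $f(t)$ be the total increment over the positive pieces. Then $f(t)+f(-t)=a$, and we want $t$ with $f(t)=f(-t)$. If $\mathcal U$ were $\mathbb R^d$, the Borsuk--Ulam theorem applied to $f$ would give such a $t$. In general, if there is none, $u\mapsto a-u$ is an involution without fixed points on the image of $f$, a set of dimension at most $d$, and $f$ is equivariant. The next proposition excludes this for $n=d+1$.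

\begin{proposition}\label{prop:BU}
Let $n\ge1$, let $T\subseteq\mathcal U$ be definable with $\dim T\le n-1$, and let $\sigma:T\to T$ be a definable homeomorphism with $\sigma^2=\mathrm{id}$ and no fixed point. There is no continuous definable map $f:S_n\to T$ with $f(-t)=\sigma f(t)$ for all $t$.
\end{proposition}

For $n=1$ the set $T$ is finite and the square $S_1$ is definably connected, so $f$ is constant and its value is a fixed point. For larger $n$, split $T$ into two halves exchanged by $\sigma$. The halves meet along a set of smaller dimension, and the preimage of a half behaves like a hemisphere, whose boundary maps to that smaller set. The boundary is not a sphere, so we cannot simply apply induction; it is an invariant cycle, and we compare the resulting sequence of chains with the sequence of hemispheres.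

\begin{proof}
Suppose that $f$ exists. We write $\sigma$ also for $t\mapsto-t$ and its action on $\mathcal C_*(S_n)$.

\emph{Filtration of $T$.} Put $Q_{n-1}=T$ and, for $j=n-1,\dots,0$,
\[Q_j^+=\{u\in Q_j:u<_{\mathrm{lex}}\sigma u\},\qquad Q_j^-=\sigma Q_j^+,\qquad Q_{j-1}=\operatorname{cl}_T(Q_j^+)\cap\operatorname{cl}_T(Q_j^-),\]
where $<_{\mathrm{lex}}$ is the lexicographic order of $M^h\supseteq\mathcal U$. By downward induction, $Q_j$ is definable, closed in $T$, $\sigma$-invariant and of dimension at most $j$. Indeed, if this holds for $Q_j$, then $Q_j=Q_j^+\sqcup Q_j^-$ because $\sigma$ has no fixed point; $\sigma$ exchanges the two closures; $Q_{j-1}\subseteq Q_j$ since $Q_j$ is closed; and a point of $Q_{j-1}$ lies in one of $Q_j^\pm$, hence in the frontier of the other, so $\dim Q_{j-1}\le j-1$ by (F2). In particular $Q_{-1}=\emptyset$.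

\emph{Adapted chains.} We construct $z_k,c_k\in\mathcal C_k(S_n)$ for $k=n,\dots,0$ with
\begin{equation}\label{eq:seq}
z_n=[S_n],\qquad(1+\sigma)c_k=z_k\ \ (0\le k\le n),\qquad\partial c_k=z_{k-1}\ \ (1\le k\le n),
\end{equation}
such that $z_k$ has a representative $Y_k\subseteq f^{-1}(Q_{k-1})$. The chain $z_n$ is a $\sigma$-invariant cycle by Lemma~\ref{lem:sphere}, and $Y_n=S_n$. Let $k\ge1$, and let $z_k=[Y_k]$ be a $\sigma$-invariant cycle. Put $W^\pm=f^{-1}(Q_{k-1}^\pm)$, so $\sigma W^+=W^-$ and $Y_k\subseteq W^+\sqcup W^-$. Let $c_k=[Y_k\cap W^+]$ and $z_{k-1}=\partial c_k$. Since $[\sigma Y_k]=[Y_k]$, we have $\sigma c_k=[\sigma Y_k\cap W^-]=[Y_k\cap W^-]$, so $(1+\sigma)c_k=z_k$. Then $(1+\sigma)z_{k-1}=\partial z_k=0$, and $z_{k-1}$ is a cycle if $k\ge2$. By Lemma~\ref{lem:cut} and the continuity of $f$, it has a representative in $\operatorname{cl}(W^+)\cap\operatorname{cl}(W^-)\subseteq f^{-1}(Q_{k-2})$. At the end, $Y_0\subseteq f^{-1}(Q_{-1})=\emptyset$, so $z_0=0$, and we put $c_0=0$.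

\emph{Standard chains.} By Lemma~\ref{lem:sphere}, $\bar c_k=[H_k]$ and $\bar z_k=[S_k]$ also satisfy \eqref{eq:seq}, and $\bar c_0$ is a single point.

\emph{Comparison.} We find $e_k\in\mathcal C_k(S_n)$ for $k=n,\dots,0$, with $e_{n+1}=0$, such that
\[c_k+\bar c_k=\partial e_{k+1}+(1+\sigma)e_k.\]
For $k=n$, the chain $c_n+\bar c_n$ is killed by $1+\sigma$, so it is invariant, and Lemma~\ref{lem:free} for $E=\{1,\sigma\}$ gives $e_n$. If the equation holds for some $k\ge1$, applying $\partial$ gives $z_{k-1}+\bar z_{k-1}=(1+\sigma)\partial e_k$, that is, $(1+\sigma)(c_{k-1}+\bar c_{k-1}+\partial e_k)=0$, and Lemma~\ref{lem:free} gives $e_{k-1}$. For $k=0$ the right side is the symmetric difference of $\partial e_1$, of even cardinality by Proposition~\ref{prop:complex}(b), and $e_0\triangle\sigma e_0$, of even cardinality since $|e_0|=|\sigma e_0|$. The left side is one point, a contradiction.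
\end{proof}

\begin{proposition}\label{prop:halving}
Let $\gamma:I\to\mathcal U$ be a path from $0$ to $a$, and let $n=d+1$. For $t\in S_n$ put
\[f(t)=\sum_{i\,:\,t_i>0}\bigl(\gamma(m_i)-\gamma(m_{i-1})\bigr).\]
Then $f(t)+f(-t)=a$ for all $t$, and there is $t\in S_n$ with $2f(t)=a$.
\end{proposition}

\begin{proof}
The contribution of the index $i$ to $f(t)$ is $\gamma(m_i)-\gamma(m_{i-1})$ on the closed set $t_i\ge0$ and $0$ on the closed set $t_i\le0$; the two agree when $t_i=0$, since then $m_i=m_{i-1}$. So $f$ is continuous, and it is definable. The $m_i$ are the same for $t$ and $-t$, and terms with $t_i=0$ vanish. As $\mathcal U$ is abelian, the terms of $f(t)+f(-t)$ can be put in order, and the sum telescopes to $\gamma(1)-\gamma(0)=a$. If $2f(t)\ne a$ for all $t$, then $\sigma u=a-u$ is a definable homeomorphism of $T=f(S_n)$ with $\sigma^2=\mathrm{id}$, no fixed point and $f(-t)=\sigma f(t)$, while $\dim T\le d=n-1$. This contradicts Proposition~\ref{prop:BU}.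
\end{proof}

\section{Bounded roots and the extension of lattices}\label{sec:lower}

Proposition~\ref{prop:halving} shows that every element of $\mathcal U$ is divisible by $2$, but we need to control the size of the half. The word norm is not the right measure, since the half is a sum of increments over parts of the paths $\gamma_z$. So we count such increments. For $r\ge0$, say that $a\in\mathcal U$ has \emph{length at most $r$} if $a$ is a sum of at most $r$ elements $\gamma_z(e)-\gamma_z(b)$ with $z\in Z$ and $b\le e$ in $I_z$. Such an element lies in $Z(2n_0r)$. An element of $Z(r)$ has length at most $r$, since $z=\gamma_z(1)-\gamma_z(0)$.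

\begin{lemma}\label{lem:length}
If $a$ has length at most $r$, then $a=2b$ for some $b$ of length at most $\lfloor(r+d+1)/2\rfloor$.
\end{lemma}

\begin{proof}
Write $a=\sum_{i=1}^{r'}(\gamma_{z_i}(e_i)-\gamma_{z_i}(b_i))$ with $r'\le r$ and $b_i<e_i$, zero terms being discarded. If $r'=0$, take $b=0$. Otherwise let $I$ be the concatenation of the intervals $[b_i,e_i]$, and let $\Gamma:I\to\mathcal U$ be the path from $0$ to $a$ given on $[b_i,e_i]$ by $s\mapsto\gamma_{z_i}(s)-\gamma_{z_i}(b_i)+\sum_{j<i}(\gamma_{z_j}(e_j)-\gamma_{z_j}(b_j))$. Let $t\in S_{d+1}$ be given by Proposition~\ref{prop:halving} for $\Gamma$, and put $b=f(t)$. Then $2b=a=f(t)+f(-t)$, so also $b=f(-t)$.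

Cut $I$ at the $r'-1$ junctions and at the $d+1$ points $m_0,\dots,m_d$. This gives at most $r+d+1$ nondegenerate subintervals. Each lies in one $[b_j,e_j]$, so the increment of $\Gamma$ over it has the form $\gamma_z(e)-\gamma_z(b')$. Each also lies in one $[m_{i-1},m_i]$ with $m_{i-1}<m_i$, and then $t_i\ne0$. The increments over the subintervals with $t_i>0$ add up to $f(t)$, and those with $t_i<0$ add up to $f(-t)$. Both sums equal $b$, and the smaller group has at most $\lfloor(r+d+1)/2\rfloor$ terms.
\end{proof}

\begin{proposition}\label{prop:roots}
Let $w=2n_0(d+1)$. For every $\nu\ge0$, each $a\in Z(2^\nu)$ equals $2^\nu b$ for some $b\in Z(w)$.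
\end{proposition}

\begin{proof}
Let $r_0=2^\nu$ and $r_{i+1}=\lfloor(r_i+d+1)/2\rfloor$. Applying Lemma~\ref{lem:length} $\nu$ times gives $b$ of length at most $r_\nu$ with $2^\nu b=a$. From $r_{i+1}-(d+1)\le\frac12(r_i-(d+1))$ we get $r_\nu-(d+1)\le2^{-\nu}(2^\nu-(d+1))<1$. So $r_\nu\le d+1$ and $b\in Z(w)$.
\end{proof}

The multiples $b,2b,\dots,2^\nu b$ of such a root move in steps of bounded norm. If they end at norm $2^\nu$, they cannot have started slowly: were $ib$ of norm less than $i$, the loss would be repeated about $2^\nu/i$ times. This is the content of the next proof, which we give relative to a lattice $\Lambda$.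

\begin{proposition}\label{prop:extend}
Let $\Lambda$ be a lattice of rank $j\ge0$ with $\mathcal U\ne Z(n)+\Lambda$ for all $n$. Then there is $b\in\mathcal U$ such that $\Lambda+\mathbb Zb$ is a lattice of rank $j+1$.
\end{proposition}

\begin{proof}
Let $|u|=\min\{n\ge0:u\in Z(n)+\Lambda\}$. This function is subadditive, symmetric, $\Lambda$-invariant and, by hypothesis, unbounded.

Fix $\nu$ and take $a$ with $|a|\ge2^\nu$. Changing $a$ by an element of $\Lambda$, write $a=z_1+\dots+z_{|a|}$ with $z_l\in Z$, and let $a'=z_1+\dots+z_{2^\nu}\in Z(2^\nu)$. From $|a|\le|a'|+|a|-2^\nu$ we get $|a'|=2^\nu$. By Proposition~\ref{prop:roots}, $a'=2^\nu b_\nu$ with $b_\nu\in Z(w)$. Let $i\ge1$ satisfy $2^\nu>i^2w$, and write $2^\nu=qi+s$ with $0\le s<i$. If $|ib_\nu|\le i-1$, then, as $q\le2^\nu/i$ and $2^\nu/i>iw$,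
\[2^\nu=|a'|\le q\,|ib_\nu|+s\,|b_\nu|\le q(i-1)+sw\le2^\nu-2^\nu/i+(i-1)w<2^\nu,\]
which is absurd. So $b_\nu$ lies in
\[B_i=\{b\in Z(w):ib\notin Z(i-1)+\Lambda\}\]
whenever $2^\nu>i^2w$. The set $B_i$ is definable: if $b\in Z(w)$ and $ib\in Z(i-1)+\lambda$, then $\lambda$ lies in the finite set $\Lambda\cap Z(iw+i-1)$. Finitely many $B_i$ have a common point $b_\nu$ with $\nu$ large, so by (F3) there is $b\in\bigcap_{i\ge1}B_i$. By symmetry, the norm of $ib$ is at least the absolute value of $i$ for all $i\in\mathbb Z$.

If $ib\in\Lambda$, then $|ib|=0$ and $i=0$; so $\Lambda+\mathbb Zb\cong\mathbb Z^{j+1}$. If $\lambda+ib\in Z(l)$ with $\lambda\in\Lambda$, then $|ib|\le l$, so $-l\le i\le l$ and $\lambda\in\Lambda\cap Z(l+lw)$. Thus $(\Lambda+\mathbb Zb)\cap Z(l)$ is finite for all $l$.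
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
If $\mathcal U$ is not definable, then $\mathcal U\ne Z(n)$ for all $n$, and Proposition~\ref{prop:extend} with $\Lambda=0$ gives a lattice of rank $1$.
\end{proof}

\section{The rank of a lattice is at most the dimension}\label{sec:upper}

Let $\Lambda=\bigoplus_{i=1}^k\mathbb Z\lambda_i$ be a lattice of rank $k\ge1$, and let $\chi_i:\Lambda\to\mathbb F_2$ be the $i$-th coordinate modulo $2$. We show that $k\le d$.

The model is $\mathcal U=V^2$, $\Lambda=\mathbb Z^2$, with the integer part map $\ell(x_1,x_2)=(\lfloor x_1\rfloor,\lfloor x_2\rfloor)$. The parity of $\lfloor x_1\rfloor$ jumps on $D_1=\mathbb Z\times V$, a union of lines; on $D_1$ the parity of $\lfloor x_2\rfloor$ jumps on $D_2=\mathbb Z^2$, a set of points. Each step costs a dimension, and $D_2\ne\emptyset$. In general an integer part map still exists, but we know nothing about its shape, so the nonemptiness of the last jump set needs a topological proof. For $k=1$ it is seen on a path $\gamma$ from $0$ to $\lambda_1$: the parity differs at the two ends, so the two definable parts of the domain are nonempty, they are not both closed, and $\gamma$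 maps a point in the closure of both parts to the jump set. For general $k$ the path is replaced by a torus.

\subsection{Integer parts and jump sets}

\begin{lemma}\label{lem:rho}
Let $\Lambda$ be a lattice of any rank. There is a map $\rho:\mathcal U\to\mathcal U$, definable on definable sets, such that $\ell(u)=u-\rho(u)\in\Lambda$, $\rho(u+\lambda)=\rho(u)$ and $\ell(u+\lambda)=\ell(u)+\lambda$ for $u\in\mathcal U$, $\lambda\in\Lambda$. Moreover $\rho(Z(n))\subseteq Z(n)$, and $\ell$ is definable with finite image on each $Z(n)$.
\end{lemma}

\begin{proof}
Let $n(u)$ be the least $n$ with $(u+\Lambda)\cap Z(n)\ne\emptyset$. The set $(u+\Lambda)\cap Z(n(u))$ is finite, since differences of its elements lie in $\Lambda\cap Z(2n(u))$. Let $\rho(u)$ be its lexicographically least element. It depends only on $u+\Lambda$, which gives the three identities. If $u\in Z(n)$, then $n(u)\le n$, so $\rho(u)\in Z(n)$ and $\ell(u)$ lies in the finite set $\Lambda\cap Z(2n)$. Thus $\rho(u)$ is found among the finitely many elements $u-\lambda$, $\lambda\in\Lambda\cap Z(2n)$, by testing membership in $Z(0),\dots,Z(n)$ and comparing lexicographically, which is a definable procedure on $Z(n)$.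
\end{proof}

Let $F_i=\chi_i\circ\ell:\mathcal U\to\mathbb F_2$. The sets $\{F_i=0\}$ and $\{F_i=1\}$ are compatible, and $F_i(u+\lambda)=F_i(u)+\chi_i(\lambda)$. Put $D_0=\mathcal U$ and, for $i=1,\dots,k$ and $\epsilon\in\mathbb F_2$,
\[D_{i-1}^\epsilon=D_{i-1}\cap\{F_i=\epsilon\},\qquad D_i=\operatorname{cl}(D_{i-1}^0)\cap\operatorname{cl}(D_{i-1}^1).\]
By induction $D_i$ is closed, compatible, $\Lambda$-invariant and of dimension at most $d-i$. Indeed, if this holds for $D_{i-1}$, then $D_{i-1}^\epsilon+\lambda=D_{i-1}^{\epsilon+\chi_i(\lambda)}$, so translation by $\lambda$ fixes or exchanges the two closures, and each closure $\operatorname{cl}(D_{i-1}^\epsilon)$ is $2\Lambda$-invariant. The closures are compatible by (F2) and lie in $D_{i-1}$. A point of $D_i$ lies in one of the sets $D_{i-1}^\epsilon$, hence in the frontier of the other, and (F2) gives the dimension bound. Theorem~\ref{thm:main}(1) therefore follows once we prove that $D_k\ne\emptyset$, since then $0\le\dim D_k\le d-k$.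

\subsection{A torus}

Let $\gamma_j:I\to\mathcal U$ be paths from $0$ to $\lambda_j$, $j=1,\dots,k$, on a common definable interval $I$: concatenate the domains, and extend each path by constants before and after its own domain. With $J$ built from $I$, let $\Sigma=S_1\subseteq J^2$ be the square, $H=H_1$ its upper half and $S_0=\{(\pm1,0)\}$. Let $\Xi=\Sigma^k\subseteq J^{2k}$, with points $t=(t^1,\dots,t^k)$. Let $s_j$ be the sign change that negates $t^j$. The group $E=\langle s_1,\dots,s_k\rangle\cong(\mathbb Z/2)^k$ acts freely on $\Xi$, since $-t^j\ne t^j$ on $\Sigma$.

We want a map $\psi:\Xi\to\mathcal U$ under which $s_j$ corresponds to translation by $\pm\lambda_j$. Going halfway around the $j$-th factor should trace $\gamma_j$ and the second half should trace $\lambda_j+\gamma_j$, so a full turn ends at $2\lambda_j$ and the map has a jump. This is the reason for working with parities: the jump lies in $2\Lambda$ and is not seen by $2\Lambda$-invariant sets. Let $\omega:\Sigma\to I$ be the continuous map $\omega(t_0,t_1)=\max(0,-t_0)$, so $\omega(1,0)=0$ and $\omega(-1,0)=1$. Let $H'=H\setminus\{(-1,0)\}$; then $\Sigma=H'\sqcup-H'$. Define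
\[\psi_j(p)=\gamma_j(\omega(p))\ \ (p\in H'),\qquad\psi_j(p)=\lambda_j+\gamma_j(\omega(-p))\ \ (p\in-H'),\]
and $\psi(t)=\sum_j\psi_j(t^j)$, a definable map with $\psi(s_jt)-\psi(t)\in\{\pm\lambda_j\}$. The functions $\Phi_i=F_i\circ\psi:\Xi\to\mathbb F_2$ are definable, and $\Phi_i(s_jt)=\Phi_i(t)+\delta_{ij}$.

\begin{lemma}\label{lem:closed}
If $D\subseteq\mathcal U$ is closed, compatible and $2\Lambda$-invariant, then $\psi^{-1}(D)$ is closed and definable.
\end{lemma}

\begin{proof}
On $H$ the map $\psi_j$ equals the continuous map $\gamma_j\circ\omega$; at $(-1,0)$ the values are $\lambda_j+\gamma_j(0)$ and $\gamma_j(1)$, both equal to $\lambda_j$. On $-H$ it equals the continuous map $p\mapsto\lambda_j+\gamma_j(\omega(-p))$ except at $(1,0)$, where the values are $0$ and $2\lambda_j$. So on each of the $2^k$ closed sets $\prod_j(\pm H)$ that cover $\Xi$, the map $\psi$ agrees modulo $2\Lambda$ with a continuous definable map $\psi'$, and the preimages of $D$ under $\psi$ and $\psi'$ coincide there. The preimage under $\psi'$ is closed, and it is definable because $D$ meets the image of $\psi'$ in a definable set.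
\end{proof}

\subsection{Admissible sequences}

The hemispheres and equators of Section~\ref{sec:halving} are replaced by sequences in which the $i$-th cut is made with respect to $s_i$ and respects the other generators. A sequence of chains $z^i\in\mathcal C_{k-i}(\Xi)$, $0\le i\le k$, and $c^i\in\mathcal C_{k-i+1}(\Xi)$, $1\le i\le k$, is \emph{admissible} if $z^0=[\Xi]$ and for $i=1,\dots,k$
\[(1+s_i)c^i=z^{i-1},\qquad s_jc^i=c^i\ \ (j\ne i),\qquad z^i=\partial c^i.\]

\begin{lemma}\label{lem:standardtorus}
The chains $\bar c^{\,i}=[S_0^{i-1}\times H\times\Sigma^{k-i}]$ and $\bar z^{\,i}=[S_0^i\times\Sigma^{k-i}]$ form an admissible sequence, and $[\Xi]$ is a cycle.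
\end{lemma}

\begin{proof}
Since $H\triangle(-H)=\Sigma\setminus S_0$, we have $(1+s_i)\bar c^{\,i}=\bar z^{\,i-1}$, and $s_j\bar c^{\,i}=\bar c^{\,i}$ for $j\ne i$ because $S_0$ and $\Sigma$ are symmetric. For the boundary, let $C=S_0^{i-1}\times H\times\Sigma^{k-i}$, a closed set of dimension $e=k-i+1$ that contains both $\partial_eC$ and $C'=S_0^i\times\Sigma^{k-i}$. Let $x\in C$ be an $(e-1)$-point over $A$ with basis $S$. The coordinates of $x$ in $S$ are not $0$ or $\pm1$. So $S$ contains no coordinate of a factor $S_0$, and at most one coordinate of each of the $e$ one-dimensional factors, since every point of $\Sigma$ has a coordinate $\pm1$. As $|S|=e-1$, exactly one of these $e$ factors is missed by $S$. Fixing a coordinate of $\Sigma$ at a value other than $\pm1$ leaves two points, so $C|_{S,x}$ is the product of a finite set and the missed factor. If the missed factor is a $\Sigma$, then $\partial_1(C|_{S,x})=\emptyset$, so $x\notin\partial_eC$ by \eqref{eq:slice}; and $x^i$ has a coordinate in $S$, so $x^i\notin S_0$ and $x\notin C'$. If the missed factor is $H$, then $\partial_1(C|_{S,x})$ is the set of points of the slice whose $i$-th component lies in $S_0$,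 so $x\in\partial_eC$ if and only if $x\in C'$. By (G0), $\partial\bar c^{\,i}=\bar z^{\,i}$. Finally $\partial[\Xi]=(1+s_1)\partial\bar c^{\,1}=(1+s_1)\bar z^{\,1}=0$.
\end{proof}

In an admissible sequence, or an initial part of one, every $z^i$ with $i<k$ is a cycle, by Lemma~\ref{lem:standardtorus} for $i=0$ and by $\partial\partial=0$ for $i\ge1$. Every $z^i$ is $E$-invariant: for $i\ge1$ we have $s_jz^i=\partial s_jc^i=z^i$ if $j\ne i$, and $(1+s_i)z^i=\partial z^{i-1}=0$. In particular the finite set $z^k$ is a union of $E$-orbits.

\begin{lemma}\label{lem:orbits}
In every admissible sequence, $z^k$ consists of an odd number of $E$-orbits.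
\end{lemma}

\begin{proof}
Let $\mathcal N=\prod_j(1+s_j)=\sum_{g\in E}g$ and $\mathcal N_i=\prod_{j\ne i}(1+s_j)$. Then $(1+s_i)\mathcal N_i=\mathcal N$, and $s_j\mathcal N_i=\mathcal N_i$ for $j\ne i$. We find $e^i\in\mathcal C_{k-i+1}(\Xi)$ with $z^i+\bar z^{\,i}=\mathcal N\partial e^i$. Take $e^0=0$. Given $e^{i-1}$, put $v=c^i+\bar c^{\,i}+\mathcal N_i\partial e^{i-1}$. Then $s_jv=v$ for $j\ne i$, and $(1+s_i)v=z^{i-1}+\bar z^{\,i-1}+\mathcal N\partial e^{i-1}=0$. So $v$ is $E$-invariant, and $v=\mathcal Ne^i$ by Lemma~\ref{lem:free}. Applying $\partial$ gives $z^i+\bar z^{\,i}=\mathcal N\partial e^i$.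

The finite set $b=\partial e^k$ has even cardinality by Proposition~\ref{prop:complex}(b). Since the action is free, $\mathcal N$ sends a point to its orbit, so $\mathcal Nb$ is the union of the orbits that contain an odd number of points of $b$. Their number has the parity of $|b|$, so it is even. As $\bar z^{\,k}=S_0^k$ is a single orbit and $z^k=\bar z^{\,k}\triangle\mathcal Nb$, the claim follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
We construct an admissible sequence in which $z^i$ has a representative $Y^i\subseteq\psi^{-1}(D_i)$. Take $Y^0=\Xi$. Let $1\le i\le k$, and let $z^{i-1}=[Y^{i-1}]$ be constructed; it is an $E$-invariant cycle. Put $c^i=[Y^{i-1}\cap\{\Phi_i=1\}]$ and $z^i=\partial c^i$. From $[s_jY^{i-1}]=[Y^{i-1}]$ and $\Phi_i\circ s_j=\Phi_i+\delta_{ij}$ we get $s_jc^i=c^i$ for $j\ne i$ and $s_ic^i=[Y^{i-1}\cap\{\Phi_i=0\}]$, so $(1+s_i)c^i=z^{i-1}$. Let $W_\epsilon=\psi^{-1}(D_{i-1}^\epsilon)$, which is definable because $D_{i-1}^\epsilon$ is compatible. Then $Y^{i-1}\subseteq W_0\sqcup W_1$ and $c^i=[Y^{i-1}\cap W_1]$. By Lemma~\ref{lem:closed}, $\psi^{-1}(\operatorname{cl}(D_{i-1}^\epsilon))$ is closed, so it contains $\operatorname{cl}(W_\epsilon)$.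 By Lemma~\ref{lem:cut}, $z^i$ has a representative in $\operatorname{cl}(W_0)\cap\operatorname{cl}(W_1)\subseteq\psi^{-1}(D_i)$.

By Lemma~\ref{lem:orbits}, $z^k\ne\emptyset$, so $D_k\ne\emptyset$ and $k\le d$. Every lattice thus has rank at most $d$, and $\operatorname{vdim}\mathcal U\le d$.
\end{proof}

\section{Lattices of maximal rank}\label{sec:max}

We prove Theorem~\ref{thm:compl}. Let $k=\operatorname{vdim}\mathcal U$, which is finite by Theorem~\ref{thm:main}(1). The counting argument of Example~\ref{ex:V} takes the following general form.

\begin{lemma}\label{lem:count}
Let $\Lambda,\Lambda'$ be lattices of ranks $j,j'$, and suppose that $\mathcal U=Z(n)+\Lambda$ for some $n$. Then $j'\le j$.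
\end{lemma}

\begin{proof}
We may assume $j'\ge1$. Let $\Theta=\Lambda\cap Z(2n+1)$, a finite set. Let $\lambda\in\Lambda\cap Z(N)$, $N\ge1$, say $\lambda=z_1+\dots+z_N$ with $z_i\in Z$. Write $z_1+\dots+z_i=y_i+\eta_i$ with $y_i\in Z(n)$ and $\eta_i\in\Lambda$, taking $y_0=\eta_0=0$, $y_N=0$ and $\eta_N=\lambda$. Then $\eta_i-\eta_{i-1}=z_i-y_i+y_{i-1}\in\Theta$, so $\lambda$ is a sum of $N$ elements of $\Theta$. If $L$ bounds the absolute values of the coordinates of the elements of $\Theta$ in a basis of $\Lambda$, then $|\Lambda\cap Z(N)|\le(2LN+1)^j$.

Let $p\ge1$ be such that $Z(p)$ contains a basis of $\Lambda'$. Combinations of this basis with coefficients of absolute value at most $N/pj'$ lie in $Z(N)$, so $|\Lambda'\cap Z(N)|\ge(2\lfloor N/pj'\rfloor+1)^{j'}\ge(N/pj')^{j'}$. On the other hand $Z(N)\subseteq Z(n)+(\Lambda\cap Z(N+n))$, and a translate of $Z(n)$ contains at most $|\Lambda'\cap Z(2n)|$ points of $\Lambda'$, because their differences with a fixed one lie in $\Lambda'\cap Z(2n)$. Hence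
\[(N/pj')^{j'}\le\bigl(2L(N+n)+1\bigr)^j\,|\Lambda'\cap Z(2n)|\]
for all $N\ge1$, which forces $j'\le j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
Let $\Lambda$ be a lattice of rank $j$, so $j\le k$. If $\mathcal U=Y+\Lambda$ with $Y$ definable, then $Y\subseteq Z(n)$ for some $n$, and Lemma~\ref{lem:count} with a lattice $\Lambda'$ of rank $k$ gives $k\le j$. Conversely, if $j=k$, then $\mathcal U=Z(n)+\Lambda$ for some $n$, since otherwise Proposition~\ref{prop:extend} would give a lattice of rank $k+1$.

Let $\mathcal U=Z(n)+\Lambda$, and let $\rho$ be as in Lemma~\ref{lem:rho}. Then $\rho(u)=\rho(u')$ if and only if $u-u'\in\Lambda$, and $G=\rho(\mathcal U)=\rho(Z(n))$ is a definable set. So $\rho$ induces a bijection $\mathcal U/\Lambda\to G$. The group operation that it transports to $G$ is $x\oplus y=\rho(x+y)$, since $\rho(\rho(u)+\rho(u'))=\rho(u+u')$; this operation is definable on $G\times G$. Thus $G$ is a definable group, and $\rho:\mathcal U\to G$ is a surjective homomorphism with kernel $\Lambda$, definable on definable sets.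

If $k=0$, the lattice $\Lambda=0$ has rank $k$, so $\mathcal U=Y$ is definable. If $\mathcal U$ is definable, a lattice $\Lambda=\Lambda\cap\mathcal U$ is finite, so it has rank $0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
If a lattice $\Lambda_0$ has rank $j<k$, then $\mathcal U\ne Z(n)+\Lambda_0$ for all $n$ by part (b), and Proposition~\ref{prop:extend} enlarges $\Lambda_0$ to a lattice of rank $j+1$. Repeat until the rank is $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(c)]
Let $\mathcal M$, $V$, $K$ be as in Example~\ref{ex:V}, let $0\le k\le d$, and let $\mathcal U=V^k\times K^{d-k}\subseteq M^d$, an abelian locally definable group of dimension $d$. Give $V$ the order topology and $K\cong V/\mathbb Z$ the quotient topology. The group $V$ has the charts $(-n,n)$. The group $K$ has the chart $(0,1)$ and the chart $K\setminus\{\frac12\}\to(-\frac12,\frac12)$ that fixes $x<\frac12$ and sends $x>\frac12$ to $x-1$. By (F4) the product topology is the standard topology of $\mathcal U$.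

Every point of $\mathcal U$ is joined to $0$ by a path that moves one coordinate at a time along an interval of $M$. The preimage under a path of a compatible clopen set is a definable clopen subset of a definable interval, so it is empty or everything; hence $\mathcal U$ is connected. The set $Y=[0,1]^k\times K^{d-k}$ generates $\mathcal U$. It is definably compact: near an end of a definable curve in $Y$ each coordinate is monotone, so it has a limit in $[0,1]$ for the order topology, and for a $K$-coordinate the limit $1$ means convergence to $0$ in $K$. The subgroup $\Lambda=\mathbb Z^k\times0$ meets each $[-n,n]^k\times K^{d-k}$ in a finite set, so it is a lattice of rank $k$, and $\mathcal U=Y+\Lambda$. By part (b), $\operatorname{vdim}\mathcal U=k$.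
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(d)]
Definable compactness of the generating set $X$ was used only to apply Lemma~\ref{lem:compactpaths} with $Y=X$ in the proof of Lemma~\ref{lem:Z}. So it suffices to show that this conclusion holds for every definable $X\subseteq\mathcal U$ when $\mathcal M$ expands an ordered group. Such a group is abelian and divisible, by o-minimality; fix a positive element $1$. As in the proof of Lemma~\ref{lem:compactpaths}, $X$ is a finite disjoint union of images $\theta(C)$ of open cells $C\subseteq M^e$, $0\le e\le d$, under definable homeomorphisms, and it is enough to join any two points of an open cell $C$ by a continuous definable map from a definable interval into $C$. We use induction on $e$; for $e=0$ the cell is a point. A cell $C=(f,g)_B$ has a continuous definable section $\varsigma$ over $B$, namely $(f+g)/2$ if $f,g$ are finite, $f+1$ if only $f$ is finite, $g-1$ if only $g$ is finite, and $0$ otherwise. To join $(x,y)$ to $(x',y')$, move vertically to $(x,\varsigma(x))$, follow $t\mapsto(\delta(t),\varsigma(\delta(t)))$ for a path $\delta$ from $x$ to $x'$ in $B$, and move vertically to $(x',y')$. So Lemma~\ref{lem:Z}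 holds for every connected abelian $\mathcal U$ generated by a definable set, and the proofs of Theorem~\ref{thm:main} and of parts (a) and (b) apply unchanged.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BO}
Baro and Otero, \emph{Locally definable homotopy}.

\bibitem{lattices}
\emph{Lattices in locally definable subgroups of $\langle R^n,+\rangle$}, \texttt{https://pelefthe.github.io/research/ND.pdf}.

\bibitem{PS}
Peterzil and Starchenko, \emph{Definable homomorphisms of abelian groups in o-minimal structures}.

\end{thebibliography}
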